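\title{Strong integrability characterizes Monge--Amp\`ere measures with H\"older continuous potentials}

\begin{abstract}
Let $(X,\omega)$ be a compact K\"ahler manifold of any dimension. We prove that a probability measure $\mu$ on $X$ is the Monge--Amp\`ere measure of a H\"older continuous $\omega$-plurisubharmonic function if and only if there is $\varepsilon>0$ such that $e^{-\varepsilon\psi}\in L^1(\mu)$ for every $\omega$-plurisubharmonic function $\psi$. Both properties are also equivalent to an exponential domination of $\mu$ by the Monge--Amp\`ere capacity, to a power bound for the mass of thin tubes around holomorphic graphs, and to a H\"older estimate of $L^1(\mu)$ distances by $L^1(\omega^n)$ distances. The main step is a local estimate: a power bound on tubes forces the oscillation at scale $\delta$ of every plurisubharmonic function of logarithmic growth to have integral $O(\delta^\alpha)$. It is proved by induction on the dimension, through a reduction to polynomials by Bergman approximation.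
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $(X,\omega)$ be a connected compact K\"ahler manifold of dimension $n$, let $V=\int_X\omega^n$, and let $dd^c$ be a fixed positive multiple of $i\partial\bar\partial$. A function $\psi:X\to[-\infty,\infty)$, $\psi\not\equiv-\infty$, is \emph{$\omega$-plurisubharmonic} ($\omega$-psh) if $h+\psi$ is plurisubharmonic (psh) on every open set on which $\omega=dd^ch$ with $h$ smooth. We write $\mathrm{PSH}(X,\omega)$ for the set of these functions and $\mathrm{PSH}_0(X,\omega)$ for the subset of those with $\sup_X\psi=0$. For a bounded $\omega$-psh function $u$, the theory of Bedford and Taylor defines the probability measure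
\[
\mathrm{MA}(u)=V^{-1}(\omega+dd^cu)^n .
\]
Let $\mathrm{MAH}(X,\omega)$ be the set of measures $\mathrm{MA}(u)$ with $u$ an $\omega$-psh function that is real-valued and H\"older continuous. How can one recognize the elements of $\mathrm{MAH}(X,\omega)$ without solving the equation $\mathrm{MA}(u)=\mu$?

The small sets of pluripotential theory are the deep sublevel sets $\{\psi<-t\}$. For the volume form they are exponentially small, uniformly in $\psi$: by a standard estimate (Skoda, H\"ormander, Tian, Zeriahi) there are $a,C>0$ with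
\begin{equation}\label{eq:skoda}
\int_Xe^{-a\psi}\,\omega^n\le C\qquad\text{for all }\psi\in\mathrm{PSH}_0(X,\omega).
\end{equation}
A probability measure $\mu$ satisfies the \emph{strong integrability condition} if there is $\varepsilon>0$ such that $e^{-\varepsilon\psi}\in L^1(\mu)$ for every $\psi\in\mathrm{PSH}(X,\omega)$. Thus $\mathrm{MA}(0)$ satisfies it, and by a result of Dinh, Nguy\^en and Sibony, whose proof we recall in Proposition~\ref{prop:HU}, so does every measure in $\mathrm{MAH}(X,\omega)$. For $n=1$ it is known that the converse holds. The question taken from \cite{problem} is whether, for $n>1$, a probability measure belongs to $\mathrm{MAH}(X,\omega)$ if and only if it satisfies the strong integrability condition. We prove that the answer is yes. (Connectedness is part of the question: on a disconnected $X$ the mass of $\mathrm{MA}(u)$ on each component is prescribed.)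

For $n=1$ the equation is linear and there is only one kind of pole, $\log|x-b|$. One expects both conditions to reduce to a bound $\mu(\{|x-b|<\rho\})\le C\rho^c$ for the mass of small discs, and Theorem~\ref{thm:main} confirms this. For $n>1$ there is reason to hesitate. Strong integrability says that $\mu$ gives little mass to sets where an $\omega$-psh function is very negative, whereas H\"older continuity of a solution is a statement about the small-scale behavior of a \emph{bounded} function, which has no deep sublevel sets at all. The proof below bridges this gap by showing that a bounded psh function is, up to small errors, an average of functions $\frac1k\log|P|$ with $P$ a polynomial, and these do have poles.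

\subsection{Results}

On $\mathbb C^N$ we use the norm $|x|=\max_i|x_i|$, the polydiscs $D(a,r)=\{|x-a|<r\}$ and distances measured with $|\cdot|$; the Euclidean norm is $\|x\|$. For $x\in\mathbb C^n$, $\hat x_j\in\mathbb C^{n-1}$ is $x$ with its $j$-th coordinate removed ($\mathbb C^0$ is a point). Throughout, $\Lambda\ge2$ is an absolute constant, fixed in Lemma~\ref{lem:schottky} by means of Schottky's theorem, and $R_0=\Lambda+3$. The letter $C$ denotes constants that may change from line to line.

The \emph{Monge--Amp\`ere capacity} of a Borel set $E\subset X$ is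
\[
\mathrm{Cap}(E)=\sup\Big\{\int_E\mathrm{MA}(u):\ u\in\mathrm{PSH}(X,\omega),\ 0\le u\le1\Big\}.
\]
The higher-dimensional replacement of a small disc is a thin tube around the graph of a holomorphic function.

\begin{definition}\label{def:tube}
Let $C_0>0$, $A\ge1$, $c>0$. A positive Borel measure $\nu$ on $\mathbb C^n$, of mass at most $1$ and carried by $\{|x|\le1\}$, satisfies the \emph{tube condition} $\mathrm T_n(C_0,A,c)$ if
\[
\nu\{|\hat x_j-a|<r/2,\ |x_j-g(\hat x_j)|<\rho\}\le C_0\,r^{-A}\rho^{c}
\]
for all $j$, all $a\in\mathbb C^{n-1}$ with $|a|\le1$, all $r\in(0,1]$ and $\rho\in(0,1)$, and all holomorphic functions $g$ on $D(a,r)$ with $|g|\le\Lambda$.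
\end{definition}

For $n=1$ the function $g$ is a constant, the choice $r=1$ is the strongest, and the condition reads $\nu\{|x-g|<\rho\}\le C_0\rho^c$ for $|g|\le\Lambda$.

An \emph{admissible atlas} is a finite family of coordinate systems $x^{(p)}$, each mapping an open subset of $X$ biholomorphically onto a neighborhood of $\{|x|\le R_0\}$, such that the sets $\{|x^{(p)}|<1/2\}$ cover $X$. Rescaling local coordinates and using compactness produces such atlases. We put $U_p(r)=\{|x^{(p)}|<r\}$ and $\overline U_p(r)=\{|x^{(p)}|\le r\}$ for $r\le R_0$, and we identify these sets with polydiscs in $\mathbb C^n$.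

\begin{theorem}\label{thm:main}
Let $(X,\omega)$ be a connected compact K\"ahler manifold of dimension $n\ge1$. For a probability measure $\mu$ on $X$ the following conditions are equivalent.
\begin{itemize}
\item[(H)] $\mu\in\mathrm{MAH}(X,\omega)$.
\item[(S)] $\mu$ satisfies the strong integrability condition.
\item[(W)] For every $\psi\in\mathrm{PSH}(X,\omega)$ there is $\varepsilon_\psi>0$ with $e^{-\varepsilon_\psi\psi}\in L^1(\mu)$.
\item[(U)] There are $\varepsilon,C>0$ with $\int e^{-\varepsilon\psi}d\mu\le C$ for all $\psi\in\mathrm{PSH}_0(X,\omega)$.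
\item[(C)] There are $\varepsilon,C>0$ with $\mu(K)\le C\exp(-\varepsilon\,\mathrm{Cap}(K)^{-1/n})$ for all compact $K\subset X$.
\item[(T)] In some (equivalently, every) admissible atlas, each measure $\mu|_{\overline U_p(1)}$ satisfies a tube condition.
\item[(L)] There are $C,\alpha>0$ with $\int|u-v|\,d\mu\le C\|u-v\|^\alpha_{L^1(\omega^n)}$ for all $u,v\in\mathrm{PSH}_0(X,\omega)$.
\end{itemize}
\end{theorem}

In (C) the right side is $0$ when $\mathrm{Cap}(K)=0$, and in (L) we put $|u-v|=0$ where $u=v=-\infty$. The equivalence of (H) and (S) answers the question.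

\begin{remark}
Condition (U) is easy to manipulate, and the theorem transfers its properties to $\mathrm{MAH}(X,\omega)$. Since $e^{-\varepsilon\psi}$ increases with $\varepsilon$ when $\psi\le0$, the set $\mathrm{MAH}(X,\omega)$ is convex. If $\mu\in\mathrm{MAH}(X,\omega)$ and $\mu'\le C\mu$ is a probability measure, then $\mu'\in\mathrm{MAH}(X,\omega)$. If $\mu=f\omega^n$ with $f\in L^p(\omega^n)$, $p>1$, then H\"older's inequality and \eqref{eq:skoda} give (U) with $\varepsilon=a(1-1/p)$, so $\mu\in\mathrm{MAH}(X,\omega)$.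
\end{remark}

The heart of the proof is a local statement. Let $\mathcal L_n$ be the class of psh functions $u\not\equiv-\infty$ on $\mathbb C^n$ of logarithmic growth, that is, $\sup_{\mathbb C^n}(u-\log^+|x|)<\infty$. For $\delta>0$ put $M_\delta u(x)=\sup_{|y-x|\le\delta}u(y)$; this function is upper semicontinuous, and $M_\delta u-u\ge0$ measures the oscillation of $u$ at scale $\delta$.

\begin{theorem}\label{thm:osc}
If $\nu$ satisfies $\mathrm T_n(C_0,A,c)$, there are $C'>0$ and $\alpha\in(0,1)$, depending only on $n,C_0,A,c$, such that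
\[
\int(M_\delta u-u)\,d\nu\le C'\delta^\alpha\qquad\text{for all }u\in\mathcal L_n,\ \delta\in(0,1/2].
\]
The integrand is $+\infty$ where $u=-\infty$; in particular $\nu(u=-\infty)=0$.
\end{theorem}

The growth condition fixes the scale (the estimate cannot hold uniformly for the multiples $tu$, $t\to\infty$, unless the integral vanishes), and it is what makes polynomials appear in the proof.

\subsection{Organization of the proof}

Write (T$_\exists$) and (T$_\forall$) for the two forms of (T); (T$_\forall$) implies (T$_\exists$) because admissible atlases exist. Theorem~\ref{thm:main} follows from the implications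
\[
\begin{array}{ll}
\text{(H)}\Rightarrow\text{(U)}\Rightarrow\text{(S)}\Rightarrow\text{(W)}\Rightarrow\text{(U)} & \text{(Propositions \ref{prop:HU} and \ref{prop:WU})},\\
\text{(U)}\Rightarrow\text{(C)}\Rightarrow\text{(T}_\forall) & \text{(Propositions \ref{prop:UC} and \ref{prop:CT})},\\
\text{(T}_\exists)\Rightarrow\text{(U) and (L)},\quad \text{(L)}\Rightarrow\text{(U)} & \text{(Proposition \ref{prop:TUL})},\\
\text{(C)}\Rightarrow\text{(H)} & \text{(Proposition \ref{prop:CH})}.
\end{array}
\]
The last two lines rest on Theorem~\ref{thm:osc}, which is proved in Section~\ref{sec:osc}. Section~\ref{sec:model} shows its mechanism in two cases that can be done by hand.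

\section{The mechanism in dimensions one and two}\label{sec:model}

We start with three elementary lemmas, which are used throughout.

\begin{lemma}[Covering]\label{lem:cover}
Let $G\subset\{|z-a|\le R\}\subset\mathbb C^m$ and $s>0$. Then $G$ is covered by at most $(1+2R/s)^{2m}$ polydiscs $D(b,s)$ with centers $b\in G$.
\end{lemma}

\begin{proof}
Take a maximal subset of $G$ whose points are at mutual distance at least $s$. By maximality the polydiscs of radius $s$ around its points cover $G$. Those of radius $s/2$ are disjoint and lie in $D(a,R+s/2)$; compare volumes.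
\end{proof}

\begin{lemma}[From distances to logarithms]\label{lem:layer}
Let $\nu$ be a positive measure of mass at most $1$ and $d$ a Borel function with values in $[0,\infty]$ such that $\nu(d<\rho)\le K\rho^{2\theta}$ for all $\rho\in(0,1)$, where $0<\theta\le1$. Then $\nu(d=0)=0$ and $\int\log(1+\delta/d)\,d\nu\le\theta^{-1}(1+K)\,\delta^\theta$ for all $\delta>0$.
\end{lemma}

\begin{proof}
For $t\ge0$ we have $(1+t)^\theta\le1+t^\theta$, hence $\log(1+t)\le\theta^{-1}\log(1+t^\theta)\le t^\theta/\theta$. Moreover
\[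
\int d^{-\theta}d\nu=\int_0^\infty\nu(d<s^{-1/\theta})\,ds\le1+K\int_1^\infty s^{-2}ds=1+K.\qedhere
\]
\end{proof}

\begin{lemma}[Projection]\label{lem:proj}
Let $n\ge2$, let $\nu$ satisfy $\mathrm T_n(C_0,A,c)$, and let $\pi:\mathbb C^n\to\mathbb C^{n-1}$ forget one coordinate. Then $\pi_*\nu$ satisfies $\mathrm T_{n-1}(25C_0,A+2,c)$.
\end{lemma}

\begin{proof}
Say $\pi$ forgets $x_k$. Consider a tube in $\mathbb C^{n-1}$ in the direction $x_j$, $j\ne k$, with data $a',r,\rho,g$. By Lemma~\ref{lem:cover} the disc $\{|x_k|\le1\}$ is covered by at most $(1+4/r)^2\le25r^{-2}$ discs $D(b,r/2)$ with $|b|\le1$. The preimage of the tube, intersected with $\{|x_k|\le1\}$, lies in the union of the tubes in $\mathbb C^n$ with center $a=(a',b)$, the same $r$ and $\rho$, and $g$ extended as a function independent of $x_k$. Each has mass at most $C_0r^{-A}\rho^c$.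
\end{proof}

This loss of $r^{-2}$ is the reason why Definition~\ref{def:tube} tolerates a factor $r^{-A}$: the condition must survive an induction on the dimension.

\begin{example}[Logarithmic potentials, $n=1$]\label{ex:one}
Let $\nu$ satisfy $\mathrm T_1(C_0,A,c)$ and let $u(x)=\int\log|x-w|\,dm(w)$ with $m$ a compactly supported probability measure on $\mathbb C$; then $u\in\mathcal L_1$. For $|\zeta|\le\delta$ we have $\log|x+\zeta-w|\le\log|x-w|+\log(1+\delta/|x-w|)$, so
\[
M_\delta u(x)-u(x)\le\int\log(1+\delta/|x-w|)\,dm(w).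
\]
For fixed $w$, the set $\{|x|\le1,\ |x-w|<\rho\}$ is empty if $|w|>2$ and has mass at most $C_0\rho^c$ if $|w|\le2$. Lemma~\ref{lem:layer} with $\theta=\min(c,1)/2$ and Tonelli's theorem give $\int(M_\delta u-u)\,d\nu\le\theta^{-1}(1+C_0)\delta^\theta$.
\end{example}

The argument has two ingredients: $u$ is an average of elementary functions, and the oscillation of an elementary function is governed by the distance to its pole. In higher dimension the elementary functions will be $\log|P|$ with $P$ a polynomial, and we move in one coordinate direction at a time. Fix a coordinate $w=x_j$ and write $z=\hat x_j$, $x=(z,w)$. Put $M^w_\delta v(z,w)=\sup_{|\zeta|\le\delta}v(z,w+\zeta)$, and for a polynomial $P\not\equiv0$ define the \emph{vertical distance}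
\[
d_P(z,w)=\inf\{|w-w'|:\ P(z,w')=0\}\qquad(\inf\emptyset=+\infty).
\]
The sets $\{d_P\le t\}$, $t<\infty$, are closed (the infimum is attained, and one passes to a convergent subsequence of the points $w'$), so $d_P$ is Borel. If $\deg P\le N$ and $d_P(z,w)>0$, then $P(z,\cdot)\not\equiv0$ is a constant times a product of at most $N$ factors $w-w_i$, and the inequality of Example~\ref{ex:one} for each factor gives
\begin{equation}\label{eq:factor}
M^w_\delta\log|P|-\log|P|\le N\log(1+\delta/d_P)\qquad\text{on }\{d_P>0\}.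
\end{equation}
By Lemma~\ref{lem:layer}, everything depends on the mass of $\{d_P<\rho\}$. This set is a tube around the zero set of $P$, which is not a graph.

\begin{example}[The parabola, $n=2$]\label{ex:two}
Let $\nu$ satisfy $\mathrm T_2(C_0,A,c)$ and $P=w^2-z$. The roots $\pm\sqrt z$ are holomorphic away from the branch point $z=0$, so we cut out a disc of radius $r\in(0,1)$ around it. By Lemma~\ref{lem:proj} in the form for dimension one, $\nu\{|z|<r\}\le25C_0r^c$. By Lemma~\ref{lem:cover}, the annulus $\{r\le|z|\le1\}$ is covered by at most $25r^{-2}$ discs $D(z_l,r/2)$ with centers in it. The disc $D(z_l,r)$ avoids $0$, and on it the two branches of $\sqrt z$ are holomorphic and bounded by $\sqrt2\le\Lambda$. Over $D(z_l,r/2)$ the set $\{d_P<\rho\}$ is therefore a union of two tubes as in Definition~\ref{def:tube}, and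
\[
\nu\{d_P<\rho\}\le25C_0r^c+50C_0r^{-2-A}\rho^c .
\]
The choice $r=\rho^{c/(2+A+c)}$ gives $\nu\{d_P<\rho\}\le75C_0\rho^{c^2/(2+A+c)}$.
\end{example}

Three things separate these examples from Theorem~\ref{thm:osc}. First, for a general $P$ the branch point becomes an algebraic hypersurface in $\mathbb C^{n-1}$; the mass over its neighborhood is bounded by Theorem~\ref{thm:osc} in dimension $n-1$. Second, the roots have to be bounded by a constant that does not depend on $P$; this is the role of Schottky's theorem. Third, a general $u\in\mathcal L_n$ is only approximately an average of functions $\frac1k\log|P|$, and the error involves the oscillation of $u$ itself, at a smaller scale; an iteration over scales absorbs it.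

\section{Background from pluripotential theory}\label{sec:background}

We fix an admissible atlas. On a neighborhood of $\overline U_p(R_0)$ write $\omega=dd^ch_p$ with $h_p$ smooth and $0\le h_p\le H$ on $\overline U_p(R_0)$. Constants, maxima of finitely many $\omega$-psh functions and convex combinations of $\omega$-psh functions are $\omega$-psh. A set is \emph{pluripolar} if it is locally contained in the $-\infty$ set of a psh function $\not\equiv-\infty$. We use the following standard facts.

\begin{itemize}
\item[(F1)] \emph{Averages and suprema.} If $w$ is psh, $w(x)$ is at most the average of $w$ over a ball or polydisc centered at $x$, and these averages tend to $w(x)$ as the radius tends to $0$. Hence an inequality $u\le v$ between $\omega$-psh functions that holds almost everywhere holds everywhere; and if $\psi_j\to\psi$ in $L^1(\omega^n)$, all functions being $\omega$-psh, then $\limsup_j\psi_j\le\psi$ everywhere (Hartogs). An upper semicontinuous supremum of psh functions is psh; in particular $M_\delta w$ and $M^w_\delta w$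 are psh where defined.
\item[(F2)] \emph{Bedford--Taylor products.} For locally bounded psh functions $w_1,\dots,w_k$, the product $dd^cw_1\wedge\dots\wedge dd^cw_k$ is a positive closed current, symmetric and additive in each $w_i$, and continuous under decreasing limits of locally bounded functions; for $k=n$ it does not charge pluripolar sets. On $X$, a product of $n$ factors $\omega+dd^cu_i$ with $u_i$ bounded and $\omega$-psh has mass $V$; if $S$ is a product of $n-1$ such factors and $f,g$ are linear combinations of bounded $\omega$-psh functions (smooth functions are allowed), then $\int f\,dd^cg\wedge S=\int g\,dd^cf\wedge S$. If $\psi,u$ are bounded and $\omega$-psh and $\omega+dd^c\psi\ge\tau(\omega+dd^cu)$ with $\tau>0$, then expanding the $n$-th power gives $\mathrm{MA}(\psi)\ge\tau^n\mathrm{MA}(u)$.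
\item[(F3)] \emph{Comparison principle.} If $\varphi,\psi$ are bounded and $\omega$-psh, then $\int_{\{\varphi<\psi\}}\mathrm{MA}(\psi)\le\int_{\{\varphi<\psi\}}\mathrm{MA}(\varphi)$. If $h,v$ are bounded psh functions on a bounded open set $\Omega\subset\mathbb C^n$ and $\{h<v\}\Subset\Omega$, then $\int_{\{h<v\}}(dd^cv)^n\le\int_{\{h<v\}}(dd^ch)^n$.
\item[(F4)] \emph{Compactness.} The convex set $\mathcal Q=\{\psi\in\mathrm{PSH}(X,\omega):\int\psi\,\omega^n=0\}$ is compact in $L^1(\omega^n)$, and there is $C_{\mathcal Q}\ge0$ with $\psi\le C_{\mathcal Q}$ for all $\psi\in\mathcal Q$.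
\item[(F5)] \emph{Extremal functions} \cite{GZ}. Every pluripolar subset of $X$ lies in $\{\psi=-\infty\}$ for some $\psi\in\mathrm{PSH}(X,\omega)$. If $K$ is compact and not pluripolar, the upper semicontinuous regularization $V_K^*$ of $\sup\{\psi\in\mathrm{PSH}(X,\omega):\psi\le0\text{ on }K\}\ge0$ is bounded and $\omega$-psh, $\mathrm{MA}(V_K^*)$ is carried by $K$, and $V_K^*=0$ on $K$ outside a pluripolar set.
\item[(F6)] \emph{Ko\l odziej's theorem} \cite{K98,K03}. If a probability measure $\mu$ satisfies $\mu(E)\le B\,\mathrm{Cap}(E)^2$ for all Borel sets $E$, there is a bounded $\varphi\in\mathrm{PSH}(X,\omega)$ with $\mathrm{MA}(\varphi)=\mu$. (The hypothesis of the theorem is $\mu\le F(\mathrm{Cap})$ with $F(x)$ a constant times $x/h(x^{-1/n})$ and $\int^\infty t^{-1}h(t)^{-1/n}dt<\infty$; take $h(t)=t^n$.)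
\end{itemize}

Three of our implications end in (U). In each case we test $\mu$ against a difference of two \emph{bounded} $\omega$-psh functions that detects a deep sublevel set. For $\psi\in\mathrm{PSH}_0(X,\omega)$ and $t\ge1$ put
\[
\psi_t=\max(\psi,-t)\in\mathrm{PSH}_0(X,\omega),\qquad f_{\psi,t}=\psi_t-\psi_{t+1}.
\]

\begin{lemma}\label{lem:tail}
We have $0\le f_{\psi,t}\le1$ and $\|f_{\psi,t}\|_{L^1(\omega^n)}\le Ce^{-at}$ with $C$ independent of $\psi,t$. If $\mu$ is a probability measure and there are $C,\varepsilon'>0$ with $\int f_{\psi,t}\,d\mu\le Ce^{-\varepsilon't}$ for all $\psi\in\mathrm{PSH}_0(X,\omega)$ and $t\ge1$, then $\mu$ satisfies \textup{(U)}.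
\end{lemma}

\begin{proof}
The function $f_{\psi,t}$ equals $0$ on $\{\psi\ge-t\}$, equals $1$ on $\{\psi\le-t-1\}$, and equals $-t-\psi\in(0,1)$ in between. So its $L^1$ norm is at most the volume of $\{\psi<-t\}$, which is at most $Ce^{-at}$ by \eqref{eq:skoda}. Under the hypothesis, $\mu(\psi\le-t-1)\le Ce^{-\varepsilon't}$, so $\mu(\psi=-\infty)=0$ and, for $\varepsilon<\varepsilon'$,
\[
\int e^{-\varepsilon\psi}d\mu\le e^{2\varepsilon}+\sum_{j\ge1}e^{\varepsilon(j+2)}\mu(\psi\le-j-1)\le e^{2\varepsilon}+Ce^{2\varepsilon}\sum_{j\ge1}e^{-(\varepsilon'-\varepsilon)j}.\qedhere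
\]
\end{proof}

\section{The three forms of exponential integrability}\label{sec:int}

\begin{proposition}[Dinh--Nguy\^en--Sibony]\label{prop:HU}
\textup{(H)} implies \textup{(U)}.
\end{proposition}

\begin{proof}
Let $\mu=\mathrm{MA}(\varphi)$ with $\varphi$ H\"older continuous of exponent $\alpha\le1$. The idea is to pass from $\omega^n$ to $(\omega+dd^c\varphi)^n$ one factor at a time, replacing $\varphi$ in the new factor by a smooth approximation. In each chart convolve $\varphi$ with a smooth kernel at scale $\delta\in(0,1]$, and glue with a partition of unity subordinate to the $U_p(1/2)$. This gives smooth functions $\varphi_\delta$ with $|\varphi-\varphi_\delta|\le C\delta^\alpha$ and $dd^c\varphi_\delta\le C\delta^{-2}\omega$.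

Let $f=f_{\psi,t}$, $I_k=\int f\,(\omega+dd^c\varphi)^k\wedge\omega^{n-k}\in[0,V]$ and $S=(\omega+dd^c\varphi)^{k-1}\wedge\omega^{n-k}$ for $1\le k\le n$. By (F2),
\[
I_k=I_{k-1}+\int f\,dd^c\varphi_\delta\wedge S+\int(\varphi-\varphi_\delta)\,dd^cf\wedge S\le(1+C\delta^{-2})I_{k-1}+2CV\delta^\alpha,
\]
because $dd^cf\wedge S=(\omega+dd^c\psi_t)\wedge S-(\omega+dd^c\psi_{t+1})\wedge S$ is a difference of two positive measures of mass $V$. Take $\delta=(I_{k-1}/V)^{1/(2+\alpha)}\le1$, or let $\delta\to0$ if $I_{k-1}=0$: then $I_k\le CI_{k-1}^{\alpha/(2+\alpha)}$. Since $I_0\le Ce^{-at}$, we get $\int f\,d\mu=I_n/V\le Ce^{-\varepsilon't}$ with $\varepsilon'=a(\alpha/(2+\alpha))^n$, and Lemma~\ref{lem:tail} applies.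
\end{proof}

\begin{proposition}\label{prop:WU}
Conditions \textup{(S)}, \textup{(W)} and \textup{(U)} are equivalent.
\end{proposition}

\begin{proof}
Subtracting $\sup\psi$ shows that (U) implies (S), and (S) implies (W). Assume (W). Uniformity comes from Baire's theorem and the convexity of $\mathcal Q$. For integers $m\ge1$ let $E_m=\{\psi\in\mathcal Q:\int e^{-\psi/m}d\mu\le m\}$. If $\psi_j\to\psi$ in $\mathcal Q$, then $e^{-\psi/m}\le\liminf_je^{-\psi_j/m}$ everywhere by (F1), so $E_m$ is closed by Fatou's lemma. For $\psi\in\mathcal Q$ and $m\ge1/\varepsilon_\psi$, since $C_{\mathcal Q}\ge0$ and $C_{\mathcal Q}-\psi\ge0$,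
\[
\int e^{-\psi/m}d\mu\le\int e^{(C_{\mathcal Q}-\psi)/m}d\mu\le e^{\varepsilon_\psi C_{\mathcal Q}}\int e^{-\varepsilon_\psi\psi}d\mu .
\]
The right side does not depend on $m$, so $\psi\in E_m$ for large $m$, and $\mathcal Q=\bigcup_mE_m$. By Baire's theorem some $E_m$ contains a ball $\{\psi\in\mathcal Q:\|\psi-\psi_0\|_{L^1}<r\}$. Choose $s\in(0,1)$ with $s\operatorname{diam}\mathcal Q<r$. For every $\psi\in\mathcal Q$ the function $(1-s)\psi_0+s\psi$ lies in this ball, and $(1-s)\psi_0\le C_{\mathcal Q}$; hence $\int e^{-s\psi/m}d\mu\le me^{C_{\mathcal Q}/m}$. Finally, if $\psi\in\mathrm{PSH}_0(X,\omega)$ has mean value $\bar\psi$, then $\psi-\bar\psi\in\mathcal Q$ and $-\bar\psi=\sup(\psi-\bar\psi)\le C_{\mathcal Q}$, so (U) holds with $\varepsilon=s/m$.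
\end{proof}

\section{From integrability to capacity and tubes}\label{sec:cap}

A tube is a sublevel set of $\log|w-g(z)|$, but this function is psh only over $D(a,r)$ and is not available as a global test function in (U). Capacity makes the transfer: (U) bounds $\mu(K)$ by the capacity of $K$ through the global function $V_K^*$, and the capacity of a piece of tube can be bounded locally.

\begin{proposition}\label{prop:UC}
\textup{(U)} implies \textup{(C)}.
\end{proposition}

\begin{proof}
By (U) and (F5), $\mu$ does not charge pluripolar sets, so we may assume that $K$ is not pluripolar. Let $m=\sup V_K^*\ge0$. If $m\ge1$, put $u=V_K^*/m$; then $0\le u\le1$ and $\omega+dd^cu=\frac1m(\omega+dd^cV_K^*)+(1-\frac1m)\omega$, so $u$ is $\omega$-psh and, by (F2), $1=\int_K\mathrm{MA}(V_K^*)\le m^n\int_K\mathrm{MA}(u)\le m^n\mathrm{Cap}(K)$. If $m<1$, then $V_K^*$ competes in the definition of the capacity and $\mathrm{Cap}(K)\ge1$. In both cases $m\ge\mathrm{Cap}(K)^{-1/n}-1$. The function $\psi=V_K^*-m$ is in $\mathrm{PSH}_0(X,\omega)$ and equals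 $-m$ at $\mu$-almost every point of $K$, so
\[
\mu(K)\le\mu(\psi\le-m)\le Ce^{-\varepsilon m}\le Ce^\varepsilon\exp(-\varepsilon\,\mathrm{Cap}(K)^{-1/n}).\qedhere
\]
\end{proof}

For $\Omega\subset\mathbb C^n$ open and $E\subset\Omega$ Borel let $\mathrm{Cap}(E,\Omega)$ be the supremum of $\int_E(dd^cv)^n$ over psh functions $v$ on $\Omega$ with $0\le v\le1$. This quantity is invariant under biholomorphisms and does not decrease when $\Omega$ shrinks. If $u$ is $\omega$-psh with $0\le u\le1$, then $(h_p+u)/(H+1)$ is psh on $U_p(R_0)$ with values in $[0,1]$. Hence for $K\subset\Omega\subset U_p(R_0)$, $K$ compact and $\Omega$ open,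
\begin{equation}\label{eq:caploc}
\mathrm{Cap}(K)\le V^{-1}(H+1)^n\,\mathrm{Cap}(K,\Omega).
\end{equation}

\begin{lemma}[Capacity of a polydisc]\label{lem:polycap}
Let $0<\tau_i<R_i$, $K'=\prod_i\{|x_i|\le\tau_i\}$ and $\Omega'=\prod_i\{|x_i|<R_i\}$. Then $\mathrm{Cap}(K',\Omega')\le C_n\prod_{i=1}^n\big(\log(R_i/\tau_i)\big)^{-1}$.
\end{lemma}

\begin{proof}
We compare with an explicit function that is $-1$ on $K'$ and $0$ on $\partial\Omega'$. Let $\phi_0(y)=\log^+|y|$. The measure $(dd^c\phi_0)^n$ has finite mass $c_n$, because it vanishes on $\{|y|>1\}$: there $\phi_0$ is the decreasing limit of the smooth psh functions $\rho_k=\frac1{2k}\log\sum_i|y_i|^{2k}$, and $(dd^c\rho_k)^n=0$ since $\rho_k(\zeta y)=\rho_k(y)+\log|\zeta|$ is harmonic in $\zeta$, which makes the semipositive Levi form of $\rho_k$ degenerate at $y$.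

Let $L_i=\log(R_i/\tau_i)$. Choose rational numbers $\alpha_i=p_i/q\in[1/L_i,2/L_i]$, and put $\tau_i'=R_ie^{-1/\alpha_i}\ge\tau_i$, $G(x)=((x_i/\tau_i')^{p_i})_i$ and
\[
\phi=q^{-1}\phi_0\circ G=\max_i\alpha_i\log^+(|x_i|/\tau_i').
\]
Off the coordinate hyperplanes $G$ is an unbranched covering of degree $\prod p_i$, and neither $(dd^c\phi)^n$ nor $(dd^c\phi_0)^n$ charges these hyperplanes. So $(dd^c\phi)^n$ has mass $c_nq^{-n}\prod p_i=c_n\prod\alpha_i$. The function $h=\phi-1$ is continuous, equals $-1$ on $K'$, and vanishes on $\partial\Omega'$. Let $v$ be psh on $\Omega'$ with $0\le v\le1$, let $0<\eta<1/2$, and put $v_\eta=(1-2\eta)v-1+\eta\in[-1+\eta,-\eta]$. Then $K'\subset\{h<v_\eta\}\subset\{h<-\eta\}\cap\Omega'\Subset\Omega'$, and (F3) gives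
\[
(1-2\eta)^n\int_{K'}(dd^cv)^n\le\int_{\{h<v_\eta\}}(dd^ch)^n\le c_n\prod\alpha_i\le2^nc_n\prod L_i^{-1}.
\]
Let $\eta\to0$.
\end{proof}

To exploit (C) for a tube of width $\rho=e^{-s}$ we need $\mathrm{Cap}^{-1/n}\gtrsim s$, that is, capacity of order $s^{-n}$. The lemma provides one factor $s^{-1}$ for each thin direction, and a tube is thin in one direction only. We therefore cut it into pieces of horizontal size $\rho^\eta$. The number of pieces grows like $e^{O(\eta)s}$, while the gain is $e^{-\mathrm{const}\cdot\eta^{(n-1)/n}s}$, which wins for small $\eta$.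

\begin{proposition}\label{prop:CT}
\textup{(C)} implies \textup{(T$_\forall$)}.
\end{proposition}

\begin{proof}
Fix an admissible atlas, a chart, and a tube $E=\{|z-a|<r/2,\ |w-g(z)|<\rho\}$ as in Definition~\ref{def:tube}. Let $s=\log(1/\rho)$, $\eta\in(0,1)$, $\tau=\frac r2\rho^\eta$. By Lemma~\ref{lem:cover}, $D(a,r/2)$ is covered by at most $(3\rho^{-\eta})^{2(n-1)}$ polydiscs $D(b_l,\tau)$ with $b_l\in D(a,r/2)$. Put
\[
K_l=\{|z-b_l|\le\tau,\ |w-g(z)|\le\rho\}\subset\Omega_l=\{|z-b_l|<r/2,\ |w-g(z)|<1\}.
\]
Here $D(b_l,r/2)\subset D(a,r)$, where $g$ is defined, and $\Omega_l\subset U_p(R_0)$ because $|z|<2$ and $|w|<\Lambda+1$ on $\Omega_l$; this is where the bound on $g$ is used. The map $(z,w)\mapsto(z-b_l,w-g(z))$ sends $\Omega_l$ biholomorphically onto a polydisc and $K_l$ onto a concentric closed polydisc, with logarithmic ratios $\eta s$ ($n-1$ times) and $s$. By \eqref{eq:caploc} and Lemma~\ref{lem:polycap}, $\mathrm{Cap}(K_l)\le C_1\eta^{-(n-1)}s^{-n}$. With $\varepsilon_1=\varepsilon C_1^{-1/n}$, (C) gives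
\[
\mu(E)\le\sum_l\mu(K_l)\le C\exp\big(2(n-1)\eta s-\varepsilon_1\eta^{(n-1)/n}s\big).
\]
Fix $\eta$ with $2(n-1)\eta^{1/n}\le\varepsilon_1/2$. Then $\mu(E)\le C\rho^c$ with $c=\frac12\varepsilon_1\eta^{(n-1)/n}$, which is a tube condition with $A=1$.
\end{proof}

\section{The oscillation estimate}\label{sec:osc}

We prove Theorem~\ref{thm:osc} by induction on $n$. Throughout this section $\nu$ satisfies $\mathrm T_n(C_0,A,c)$, either $n=1$ or the theorem is known in dimension $n-1$, and $C$ denotes constants that depend only on $n,C_0,A,c$. A coordinate $w=x_j$, $z=\hat x_j$ is fixed until Subsection~\ref{sub:iter}.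

\subsection{Neighborhoods of algebraic hypersurfaces}

The induction hypothesis enters only through the following consequence.

\begin{lemma}\label{lem:nbhd}
Let $\nu'$ be a positive measure of mass at most $1$ on $\mathbb C^m$ for which the conclusion of Theorem~\ref{thm:osc} holds with constants $C',\alpha'$. Let $Q\not\equiv0$ be a polynomial on $\mathbb C^m$ of degree at most $N$, $N\ge1$, and $W=\{Q=0\}$. Then $\nu'(W)=0$ and $\nu'\{\operatorname{dist}(\cdot,W)\le\delta\}\le C''N\delta^{\alpha'}$ for $\delta\in(0,1]$, where $C''$ depends only on $C'$.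
\end{lemma}

\begin{proof}
The function $u=\frac1N\log|Q|$ is in $\mathcal L_m$, so $\nu'(W)=\nu'(u=-\infty)=0$. For $\delta>1/4$ the bound holds with $C''=4$. Let $\delta\le1/4$, $x\notin W$, $y\in W$, $|x-y|\le\delta$. The polynomial $\zeta\mapsto Q(x+\zeta(y-x))$ is nonzero at $0$ and vanishes at $1$, so by Jensen's formula the mean of the logarithm of its modulus over $|\zeta|=2$ is at least $\log|Q(x)|+\log2$. This mean is at most $NM_{2\delta}u(x)$. Thus $M_{2\delta}u-u\ge(\log2)/N$ on $\{\operatorname{dist}(\cdot,W)\le\delta\}$, and Chebyshev's inequality bounds the mass of this set by $NC'(2\delta)^{\alpha'}/\log2$.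
\end{proof}

\subsection{Vertical tubes around the zero set of a polynomial}

In Example~\ref{ex:two} the roots were bounded for free. In general they are not, even where they are simple: the root of $P=w-(2z)^N$ equals $1$ at $z=1/2$ and $(1+r)^N$ at $z=1/2+r/2$. The remedy is to remove, together with the branch locus, the points $z$ over which a root takes one of two fixed values. On what remains, a root that is small somewhere is bounded nearby by Schottky's theorem: \emph{for $\beta>0$ and $t\in(0,1)$ there is $S(\beta,t)<\infty$ such that every holomorphic function $G$ on the unit disc that omits $0$ and $1$ and satisfies $|G(0)|\le\beta$ is bounded by $S(\beta,t)$ on $\{|\zeta|\le t\}$.} One omitted value would not do, as the functions $4-3e^{N\zeta}$ show.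

\begin{lemma}\label{lem:schottky}
There is an absolute constant $\Lambda\ge2$ such that, if $|c_1-4|\le1$, $|c_2+4|\le1$, and $G$ is holomorphic on the unit disc, omits $c_1$ and $c_2$, and satisfies $|G(0)|\le2$, then $|G|\le\Lambda$ on $\{|\zeta|\le5/7\}$.
\end{lemma}

\begin{proof}
We have $|c_1|\le5$ and $6\le|c_2-c_1|\le10$. The function $(G-c_1)/(c_2-c_1)$ omits $0$ and $1$ and is bounded by $7/6$ at $0$. Take $\Lambda=5+10\,S(7/6,5/7)$.
\end{proof}

\begin{proposition}\label{prop:vertical}
There are $C$ and $\theta\in(0,1/2]$, depending only on $n,C_0,A,c$, such that for every polynomial $P\not\equiv0$ on $\mathbb C^n$ of degree at most $N$, $N\ge1$,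
\begin{gather}
\nu\{d_P<\rho\}\le CN^2\rho^{2\theta}\qquad(0<\rho<1),\label{eq:vert}\\
\int(M^w_\delta\log|P|-\log|P|)\,d\nu\le CN^3\delta^\theta\qquad(\delta>0).\label{eq:logP}
\end{gather}
\end{proposition}

\begin{proof}
Estimate \eqref{eq:logP} follows from \eqref{eq:vert}, \eqref{eq:factor} and Lemma~\ref{lem:layer}. We prove \eqref{eq:vert}.

Let $n=1$. If $|w|\le1$ and $d_P(w)<\rho$, then $w$ lies in the disc of radius $\rho$ around one of the at most $N$ roots of modulus at most $2\le\Lambda$. So $\nu\{d_P<\rho\}\le NC_0\rho^c$.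

Let $n\ge2$ and $\pi(z,w)=z$. By Lemma~\ref{lem:proj} and the induction hypothesis, Lemma~\ref{lem:nbhd} applies to $\pi_*\nu$, with $C'$ and $\alpha'$ depending only on $n,C_0,A,c$. If $P=p_0(z)$ does not depend on $w$, then $\{d_P<\rho\}=\pi^{-1}\{p_0=0\}$ is $\nu$-null. Assume from now on that $P$ depends on $w$.

\emph{The exceptional set.} Factor $P=p_0(z)\prod_lP_l^{e_l}$ with $P_l$ irreducible, pairwise non-associate and of positive degree in $w$. Put $P^\circ=\prod_lP_l$ and $m=\deg_wP^\circ\in[1,N]$, and let $R(z)$ be the resultant in $w$ of $P^\circ$ and $\partial_wP^\circ$, that is, their Sylvester determinant of size $2m-1$. Its entries are polynomials in $z$ of degree at most $N$, so $\deg R\le(2m-1)N\le2N^2$. By Gauss's lemma the $P_l$ remain irreducible and non-associate in $\mathbb C(z)[w]$; in characteristic zero this makes $P^\circ$ coprime to $\partial_wP^\circ$, so $R\not\equiv0$. The column of leading coefficients in the Sylvester matrix is divisible by the leading coefficient of $P^\circ$. Hence if $R(z)\ne0$, then $P^\circ(z,\cdot)$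 has degree exactly $m$ and $m$ simple roots. Since $P^\circ(\cdot,c)\equiv0$ only when $w-c$ divides $P^\circ$, we can choose $c_1,c_2$ as in Lemma~\ref{lem:schottky} with $P^\circ(\cdot,c_i)\not\equiv0$. Put
\[
Q=p_0\,R\,P^\circ(\cdot,c_1)\,P^\circ(\cdot,c_2)\not\equiv0,\qquad W=\{Q=0\}\subset\mathbb C^{n-1}.
\]
Then $\deg Q\le2N^2+3N\le5N^2$, and Lemma~\ref{lem:nbhd} gives, for $r\in(0,1]$,
\[
\nu\{\operatorname{dist}(z,W)<r\}\le CN^2r^{\alpha'}.
\]

\emph{Away from the exceptional set.} By Lemma~\ref{lem:cover}, the set $\{|z|\le1,\ \operatorname{dist}(z,W)\ge r\}$ is covered by at most $(17/r)^{2(n-1)}$ polydiscs $D(z_l,r/8)$ with centers in it. The polydisc $D(z_l,r)$ does not meet $W$. Over it, $P$ and $P^\circ$ have the same zeros, and $\{P^\circ=0\}$ is an unbranched covering with $m$ sheets; since $D(z_l,r)$ is simply connected, the roots of $P(z,\cdot)$ are given by holomorphic functions $w_1,\dots,w_m$ on $D(z_l,r)$, which omit $c_1$ and $c_2$.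

Let $x=(z,w)$ with $|x|\le1$, $z\in D(z_l,r/8)$ and $d_P(x)<\rho$. Then $|w-w_i(z)|<\rho$ for some $i$, and $|w_i(z)|\le2$. We claim that $|w_i|\le\Lambda$ on $D(z_l,r/2)$. For $z'$ in this polydisc, $|z'-z|<5r/8$, and $\frac r8+\frac75\cdot\frac{5r}8=r$, so $G(\xi)=w_i(z+\frac75\xi(z'-z))$ is defined for $|\xi|<1$. Lemma~\ref{lem:schottky} gives $|w_i(z')|=|G(5/7)|\le\Lambda$. Therefore $x$ lies in the tube of Definition~\ref{def:tube} with center $z_l$, radius $r/2$ and $g=w_i$, whose mass is at most $C_0(r/2)^{-A}\rho^c$. For each $l$ there are at most $N$ such tubes. Altogether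
\[
\nu\{d_P<\rho\}\le CN^2r^{\alpha'}+CNr^{-(2n-2+A)}\rho^c .
\]
With $r=\rho^{c/(2(2n-2+A))}$ the second term is $CN\rho^{c/2}$. So \eqref{eq:vert} holds with $2\theta=\min\{1,\ c/2,\ \alpha'c/(2(2n-2+A))\}$; for $n=1$ take $2\theta=\min\{1,c\}$.
\end{proof}

What matters in \eqref{eq:logP} is that the constant is independent of the coefficients of $P$ and grows only like a power of the degree.

\subsection{Bergman approximation and random polynomials}

We now write a function $u\in\mathcal L_n$ approximately as an average of functions $\frac1k\log|P|$. We use two $L^2$ theorems; $\lambda$ is Lebesgue measure and $\mathbb B(x,r)$ the Euclidean ball. The Ohsawa--Takegoshi theorem, for extension from a point, says: if $\phi$ is psh on $\mathbb B(x_0,1)$ and $\phi(x_0)>-\infty$, there is a holomorphic $h$ on this ball with $h(x_0)=1$ and $\int|h|^2e^{-\phi}d\lambda\le C_ne^{-\phi(x_0)}$. H\"ormander's theorem \cite[Theorem 4.4.2]{Hor} says: if $\phi$ is psh on $\mathbb C^n$ and $\beta$ is a $\bar\partial$-closed $(0,1)$-form with $\int|\beta|^2e^{-\phi}d\lambda<\infty$,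 there is $v$ with $\bar\partial v=\beta$ and $\int|v|^2e^{-\phi}(1+\|x\|^2)^{-2}d\lambda\le\int|\beta|^2e^{-\phi}d\lambda$.

Let $u\in\mathcal L_n$ be Lipschitz on $\mathbb C^n$, let $k\ge1$ be an integer, and let $\mathcal H_k$ be the space of entire functions $f$ with
\[
\|f\|_k^2=\int|f|^2e^{-2ku}(1+\|x\|^2)^{-(n+2)}d\lambda<\infty .
\]
The polynomial weight is exactly what the use of H\"ormander's theorem below costs.

\begin{lemma}\label{lem:bergman}
The space $\mathcal H_k$ is nonzero and consists of polynomials of degree at most $3k$. Let $(f_l)$ be an orthonormal basis, $B_k=\sum_l|f_l|^2$ and $u_k=\frac1{2k}\log B_k$. There is $C_n$, depending only on $n$, such that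
\[
u\le u_k+\frac{C_n}k\ \text{ on }\{|x|\le2\},\qquad u_k\le M_ru+\frac{C_n(1+\log(1/r))}k\ \text{ on }\{|x|\le1\},\ 0<r\le1.
\]
\end{lemma}

\begin{proof}
\emph{Degree.} Let $f\in\mathcal H_k$ and $\|x\|\ge1$. On $\mathbb B(x,\|x\|/2)$ we have $e^{2ku}(1+\|y\|^2)^{n+2}=O(\|x\|^{2k+2n+4})$, and this ball has volume comparable to $\|x\|^{2n}$. The mean value inequality gives $|f(x)|^2=O(\|x\|^{2k+4})$, so $f$ is a polynomial of degree at most $k+2\le3k$. In particular $\dim\mathcal H_k<\infty$, and by the Cauchy--Schwarz inequality $B_k(x)=\sup_{\|f\|_k=1}|f(x)|^2$.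

\emph{Lower bound.} Let $|x_0|\le2$. It suffices to find $f\in\mathcal H_k$ with $f(x_0)=1$ and $\|f\|_k^2\le Ce^{-2ku(x_0)}$, $C$ depending only on $n$; then $B_k(x_0)\ge C^{-1}e^{2ku(x_0)}$. Take $h$ as in the Ohsawa--Takegoshi theorem for the weight $2ku$, and a smooth function $\chi$ with values in $[0,1]$, compact support in $\mathbb B(x_0,1)$, equal to $1$ on $\mathbb B(x_0,1/2)$, a translate of a fixed function. Let $\phi=2ku+2n\log\|x-x_0\|$. On the support of $\bar\partial\chi$ we have $e^{-\phi}\le4^ne^{-2ku}$, so H\"ormander's theorem gives $v$ with $\bar\partial v=h\,\bar\partial\chi$ and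
\[
\int|v|^2e^{-\phi}(1+\|x\|^2)^{-2}d\lambda\le\int|h\,\bar\partial\chi|^2e^{-\phi}d\lambda\le Ce^{-2ku(x_0)}.
\]
The function $v$ is holomorphic near $x_0$, and $v(x_0)=0$ because $e^{-\phi}$ is not integrable at $x_0$. So $f=\chi h-v$ is entire and $f(x_0)=1$. Since $\|x-x_0\|^{2n}\le C(1+\|x\|^2)^n$, the norm $\|v\|_k^2$ is at most $C$ times the left side of the last display, and $\|\chi h\|_k^2\le\int|h|^2e^{-2ku}d\lambda$.

\emph{Upper bound.} Let $\|f\|_k=1$, $|x|\le1$, $0<r\le1$. On $\mathbb B(x,r)\subset D(x,r)$ we have $u\le M_ru(x)$ and $1+\|y\|^2\le1+4n$, so the mean value inequality gives $|f(x)|^2\le Cr^{-2n}e^{2kM_ru(x)}$. Take the supremum over $f$, the logarithm, and divide by $2k$.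
\end{proof}

The function $u_k$ is the logarithm of a sum of squares, not of one polynomial. A Gaussian average removes this difference exactly.

\begin{proposition}\label{prop:onedir}
For every Lipschitz $u\in\mathcal L_n$, every integer $k\ge1$, and all $\delta\in(0,1/2]$, $r\in(0,1]$,
\begin{equation}\label{eq:onedir}
\int(M^w_\delta u-u)\,d\nu\le Ck^2\delta^\theta+\frac{C(1+\log(1/r))}k+\int(M_ru-u)\,d\nu,
\end{equation}
where $C$ depends only on $n,C_0,A,c$, and not on $u$ or its Lipschitz constant.
\end{proposition}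

\begin{proof}
Let $(a_l)$ be independent standard complex Gaussian variables (density $\pi^{-1}e^{-|\gamma|^2}$ on $\mathbb C$) and $f_a=\sum_la_lf_l$. By unitary invariance $f_a(x)$ has the law of $\sqrt{B_k(x)}\,\gamma$ with $\gamma$ a standard complex Gaussian, and $\log|\gamma|$ is integrable. For $|x|\le2$ we have $B_k(x)>0$ by Lemma~\ref{lem:bergman}, so
\[
u_k(x)=\frac1k\big(\mathbb E\log|f_a(x)|-\mathbb E\log|\gamma|\big).
\]
For $x=(z,w)$ with $|x|\le1$ and $|\zeta|\le\delta$, subtracting these identities at $(z,w+\zeta)$ and at $x$ gives $u_k(z,w+\zeta)-u_k(x)\le\frac1k\mathbb E\big(M^w_\delta\log|f_a|(x)-\log|f_a(x)|\big)$, and the right side does not depend on $\zeta$. The integrand is nonnegative and Borel in $(a,x)$, and $f_a\not\equiv0$ for $a\ne0$. Tonelli's theorem and \eqref{eq:logP} with $N=3k$ give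
\[
\int(M^w_\delta u_k-u_k)\,d\nu\le\frac1k\,\mathbb E\int(M^w_\delta\log|f_a|-\log|f_a|)\,d\nu\le Ck^2\delta^\theta .
\]
On $\{|x|\le1\}$, the first inequality of Lemma~\ref{lem:bergman} gives $M^w_\delta u\le M^w_\delta u_k+C_n/k$, so
\[
M^w_\delta u-u\le(M^w_\delta u_k-u_k)+(u_k-u)+C_n/k,
\]
and the second gives $u_k-u\le(M_ru-u)+C_n(1+\log(1/r))/k$. Integrate against $\nu$.
\end{proof}

\subsection{Iteration over scales}\label{sub:iter}

The right side of \eqref{eq:onedir} contains the quantity that we want to estimate, but at a scale $r$ that costs only $\log(1/r)/k$. We can afford $r=\delta^2$. The Lipschitz assumption serves only to make the iteration start from a finite quantity and terminate.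

\begin{proof}[Proof of Theorem~\ref{thm:osc} in dimension $n$]
\emph{Lipschitz functions.} Let $\mathcal L_n(L)$ be the set of $u\in\mathcal L_n$ that are $L$-Lipschitz for $|\cdot|$, and let $\Gamma_L(\delta)$ be the supremum of $\int(M_\delta u-u)\,d\nu$ over $\mathcal L_n(L)$; then $\Gamma_L(\delta)\le L\delta$. Let $M^{(j)}_\delta$ be the operator $M^w_\delta$ for $w=x_j$. It preserves $\mathcal L_n(L)$: a finite supremum of translates of $u$ is $L$-Lipschitz, hence psh by (F1), and $\log^+|y|\le\log^+|x|+\delta$ when $|y-x|\le\delta$. Because the closed ball for $|\cdot|$ is a product of discs, $M_\delta=M^{(1)}_\delta\circ\dots\circ M^{(n)}_\delta$. For $u\in\mathcal L_n(L)$ put $v_n=u$ and $v_{j-1}=M^{(j)}_\delta v_j$; then $v_j\in\mathcal L_n(L)$, $v_0=M_\delta u$, and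
\[
M_\delta u-u=\sum_{j=1}^n\big(M^{(j)}_\delta v_j-v_j\big).
\]
Apply \eqref{eq:onedir} to each $v_j$ with $r=\delta^2$ and $k=\lceil\delta^{-\theta/4}\rceil\le2\delta^{-\theta/4}$. Then $k^2\delta^\theta\le4\delta^{\theta/2}$ and $(1+2\log(1/\delta))/k\le C\delta^{\theta/8}$, so with $\alpha=\theta/8$
\[
\Gamma_L(\delta)\le n\,\Gamma_L(\delta^2)+C_1\delta^\alpha\qquad(0<\delta\le1/2),
\]
where $C_1$ does not depend on $L$. Iterating $J$ times gives $\Gamma_L(\delta)\le n^JL\delta^{2^J}+C_1\sum_{i<J}n^i\delta^{\alpha2^i}$. The first term tends to $0$ as $J\to\infty$, and $\delta^{\alpha2^i}\le\delta^\alpha2^{-\alpha(2^i-1)}$. Hence $\Gamma_L(\delta)\le C'\delta^\alpha$ with $C'=C_1\sum_{i\ge0}n^i2^{-\alpha(2^i-1)}<\infty$, independently of $L$.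

\emph{General functions.} Suppose that $u_i\in\mathcal L_n$ are finite, satisfy the estimate, and decrease to $u\in\mathcal L_n$. For a decreasing sequence of upper semicontinuous functions, the maxima over a compact set decrease to the maximum of the limit, so $M_\delta u_i\to M_\delta u$ pointwise; and $M_\delta u>-\infty$ everywhere since $u\in L^1_{\mathrm{loc}}$. Thus $M_\delta u_i-u_i\to M_\delta u-u$ pointwise, with limit $+\infty$ where $u=-\infty$, and Fatou's lemma gives the estimate for $u$. We use this twice. Let $u\in\mathcal L_n$ and $u^{(i)}=\max(u,\log^+|x|-i)\in\mathcal L_n$. Let $\chi_\eta$ be a standard radial smoothing kernel at scale $\eta$. Since $u^{(i)}$ is the sum of the Lipschitz function $\log^+|x|$ and a bounded function, $u^{(i)}*\chi_\eta$ is Lipschitz on $\mathbb C^n$ and belongs to $\mathcal L_n$. It decreases to $u^{(i)}$ as $\eta\downarrow0$, and $u^{(i)}$ decreases to $u$ as $i\to\infty$.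
\end{proof}

\section{Consequences of the tube condition on $X$}\label{sec:X}

In this section $\mu$ satisfies (T$_\exists$), we work in the corresponding atlas, and $\alpha\in(0,1)$ is the smallest of the exponents given by Theorem~\ref{thm:osc} for the measures $\mu|_{\overline U_p(1)}$. In the chart $p$, $M_\delta$ refers to the coordinates $x^{(p)}$.

\begin{lemma}\label{lem:oscX}
For every bounded $\varphi\in\mathrm{PSH}(X,\omega)$, every $p$ and $\delta\in(0,1/2]$, with $u_p=\varphi+h_p$,
\[
\int_{\overline U_p(1)}(M_\delta u_p-u_p)\,d\mu\le C(1+\operatorname{osc}\varphi)\,\delta^\alpha,\qquad\operatorname{osc}\varphi=\sup\varphi-\inf\varphi .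
\]
\end{lemma}

\begin{proof}
We extend $u_p$ from $\{|x|\le2\}$ to a function of logarithmic growth. After subtracting a constant, $-M_0\le u_p\le0$ on $\{|x|\le3\}$ with $M_0\le\operatorname{osc}\varphi+H$. Let $b=(M_0+1)/\log\frac54$ and $g=b\log(|x|/2)-M_0$, a psh function on $\mathbb C^n$ with $g\le-M_0$ on $\{|x|\le2\}$ and $g\ge1$ on $\{|x|\ge5/2\}$. Define $\tilde u=\max(u_p,g)$ on $\{|x|<3\}$ and $\tilde u=g$ on $\{|x|>5/2\}$. The two definitions agree on the overlap, so $\tilde u$ is psh on $\mathbb C^n$; moreover $\tilde u=u_p$ on $\{|x|\le2\}$ and $\tilde u/b\in\mathcal L_n$. Theorem~\ref{thm:osc} bounds the integral by $bC'\delta^\alpha$.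
\end{proof}

The next lemma compares $\mu$ with the volume form: at scales above $\delta$ we replace values by averages, and Lemma~\ref{lem:oscX} controls the error.

\begin{lemma}\label{lem:twoscale}
If $u\ge v$ are $\omega$-psh functions with values in $[-t,0]$, $t\ge1$, then for $\delta\in(0,1/2]$
\[
\int(u-v)\,d\mu\le C\big(\delta^{-2n}\|u-v\|_{L^1(\omega^n)}+t\delta^\alpha\big).
\]
\end{lemma}

\begin{proof}
In the chart $p$ let $A_\delta$ denote the average over $D(x,\delta)$, $|x|\le1$. Then $u+h_p\le A_\delta(u+h_p)$ by (F1), and $A_\delta(v+h_p)\le M_\delta(v+h_p)$. Hence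
\[
u-v\le A_\delta(u+h_p)-(v+h_p)\le A_\delta(u-v)+\big[M_\delta(v+h_p)-(v+h_p)\big],
\]
and $A_\delta(u-v)\le C\delta^{-2n}\|u-v\|_{L^1(\omega^n)}$ since Lebesgue measure is at most $C\omega^n$ on $\overline U_p(2)$. Integrate over $\overline U_p(1)$, use Lemma~\ref{lem:oscX} with $1+\operatorname{osc}v\le2t$, and sum over $p$.
\end{proof}

\begin{proposition}\label{prop:TUL}
\textup{(T$_\exists$)} implies \textup{(U)} and \textup{(L)}, and \textup{(L)} implies \textup{(U)}.
\end{proposition}

\begin{proof}
Assume (T$_\exists$). Lemma~\ref{lem:twoscale} for $\psi_t\ge\psi_{t+1}$ with $\delta=\frac12e^{-at/(4n)}$, together with Lemma~\ref{lem:tail}, gives $\int f_{\psi,t}\,d\mu\le C(e^{-at/2}+(t+1)e^{-\alpha at/(4n)})\le Ce^{-\alpha at/(8n)}$. So (U) holds by Lemma~\ref{lem:tail}.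

Now let $u,v\in\mathrm{PSH}_0(X,\omega)$; by (U) both are finite $\mu$-almost everywhere. Since $\max(u,v)\in\mathrm{PSH}_0(X,\omega)$ and $|u-v|=(\max(u,v)-u)+(\max(u,v)-v)$ with both terms between $0$ and $|u-v|$, we may assume $u\ge v$. Let $s=\|u-v\|_{L^1(\omega^n)}$. If $s=0$, then $u=v$ by (F1). By (U) and the inequality $y_+\le e^{\varepsilon y}/\varepsilon$ we have $\int(u-v)\,d\mu\le\int(-v)\,d\mu\le C$, which settles the case $s\ge1/e$. Let $0<s<1/e$ and $t=\log(1/s)>1$. Since $u\le u_t$, we have $u-v\le(u_t-v_t)+(v_t-v)$. The same inequality for $y_+$ gives $\int(v_t-v)\,d\mu=\int(-v-t)_+\,d\mu\le Ce^{-\varepsilon t}=Cs^\varepsilon$. As $y\mapsto\max(y,-t)$ is nondecreasing and $1$-Lipschitz, $0\le u_t-v_t\le u-v$, and Lemma~\ref{lem:twoscale} with $\delta=\frac12s^{1/(4n)}$ gives $\int(u_t-v_t)\,d\mu\le C(s^{1/2}+s^{\alpha/(4n)}\log(1/s))\le Cs^{\alpha/(8n)}$. This is (L) with exponent $\min\{\varepsilon,\alpha/(8n)\}$.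

Finally, (L) with exponent $\alpha_0$, applied to $\psi_t$ and $\psi_{t+1}$, gives $\int f_{\psi,t}\,d\mu\le Ce^{-\alpha_0at}$, and Lemma~\ref{lem:tail} gives (U).
\end{proof}

\section{H\"older continuity of the potential}\label{sec:holder}

\begin{proposition}\label{prop:CH}
\textup{(C)} implies \textup{(H)}.
\end{proposition}

Assume (C). By Proposition~\ref{prop:CT}, Lemma~\ref{lem:oscX} is available in a fixed admissible atlas. Since $e^{-\varepsilon y}\le Cy^{-2n}$ for $y>0$, (C) gives $\mu(K)\le B\,\mathrm{Cap}(K)^2$ for compact $K$; by inner regularity of $\mu$ and monotonicity of $\mathrm{Cap}$,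
\begin{equation}\label{eq:capsq}
\mu(E)\le B\,\mathrm{Cap}(E)^2\qquad\text{for all Borel sets }E.
\end{equation}
By (F6) there is a bounded $\varphi\in\mathrm{PSH}(X,\omega)$ with $\mathrm{MA}(\varphi)=\mu$, and we normalize it so that $-m_0\le\varphi\le0$. We have to show that $\varphi$ is H\"older continuous. Lemma~\ref{lem:oscX} says that the local functions $M_\delta u_p-h_p$ are close to $\varphi$ in $L^1(\mu)$, and H\"older continuity means that they are uniformly close. We first show that for a global $\omega$-psh function closeness in $L^1(\mu)$ implies uniform closeness from above, and then glue the local functions.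

\subsection{From $L^1(\mu)$ to $L^\infty$}

\begin{lemma}\label{lem:stab}
Let $v\in\mathrm{PSH}(X,\omega)$ with $-m\le v\le0$, and let $I=\int(v-\varphi)_+\,d\mu$. Then $\sup_X(v-\varphi)\le CI^\gamma$ with $\gamma=\frac1{2n+2}$ and $C$ depending only on $m,m_0,B,n$.
\end{lemma}

\begin{proof}
Let $E(s)=\{\varphi<v-s\}$ and $\Phi(s)=\mathrm{Cap}(E(s))^{1/n}$, a nonincreasing function of $s\ge0$. We first prove
\begin{equation}\label{eq:capmu}
t^n\,\Phi(s+t)^n\le(m+1)^n\mu(E(s))\qquad(s\ge0,\ 0<t\le m+1).
\end{equation}
Let $u$ be $\omega$-psh with $0\le u\le1$, $\tau=t/(m+1)\le1$ and $\psi=(1-\tau)v+\tau u\in\mathrm{PSH}(X,\omega)$. Since $\psi-v=\tau(u-v)\in[0,t]$, we have $E(s+t)\subset E'\subset E(s)$ for $E'=\{\varphi<\psi-s-t\}$. By (F2) and (F3),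
\[
\tau^n\int_{E(s+t)}\mathrm{MA}(u)\le\int_{E'}\mathrm{MA}(\psi)\le\int_{E'}\mathrm{MA}(\varphi)\le\mu(E(s)),
\]
and the supremum over $u$ gives \eqref{eq:capmu}. With \eqref{eq:capsq} we obtain $t\,\Phi(s+t)\le C_2\Phi(s)^2$, where $C_2=(m+1)B^{1/n}$. The exponent $2>1$ forces $\Phi$ to vanish soon after it becomes small. Indeed, suppose $2C_2\Phi(s_0)\le m+1$ and put $s_{i+1}=s_i+2C_2\Phi(s_i)$. Then $\Phi(s_{i+1})\le\frac12\Phi(s_i)$ (if $\Phi(s_i)=0$ there is nothing to prove), so $s_i\le s_\infty:=s_0+4C_2\Phi(s_0)$ for all $i$ and $\Phi(s_\infty)=0$. The competitor $u=0$ shows that $E(s_\infty)$ has volume zero, and (F1) gives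
\begin{equation}\label{eq:sinf}
\sup_X(v-\varphi)\le s_0+4C_2\Phi(s_0).
\end{equation}

It remains to find a small $s_0$. By \eqref{eq:capmu} with $s=t$ and Chebyshev's inequality, $\Phi(2t)^n\le(m+1)^nIt^{-n-1}$ for $0<t\le1$. If $I=0$, apply \eqref{eq:sinf} with $s_0=2t$ and let $t\to0$. Let $I_0=\min\{1,(2C_2)^{-2n}\}$. If $0<I\le I_0$, take $t=I^\gamma$; then $\Phi(2t)\le(m+1)I^{1/(2n)}$, so $2C_2\Phi(2t)\le m+1$, and \eqref{eq:sinf} gives $\sup(v-\varphi)\le2I^\gamma+4C_2(m+1)I^{1/(2n)}\le CI^\gamma$. If $I>I_0$, use $v-\varphi\le m_0\le m_0I_0^{-\gamma}I^\gamma$.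
\end{proof}

\subsection{Local regularizations and their discrepancy}

Let $d$ be the Riemannian distance of $\omega$, and put
\[
m_\delta\varphi(x)=\sup_{d(x,y)\le\delta}\varphi(y),\qquad F(\delta)=\sup_X(m_\delta\varphi-\varphi)\in[0,m_0].
\]
Since $|\varphi(x)-\varphi(y)|\le F(d(x,y))$, it suffices to prove $F(s)\le Cs^\beta$ for small $s$. For $0<\delta\le1$ define on $U_p(1)$
\[
\varphi_{p,\delta}=M_\delta u_p-h_p\ge\varphi,\qquad u_p=\varphi+h_p .
\]
By (F1), $\omega+dd^c\varphi_{p,\delta}\ge0$ on $U_p(1)$. On $\overline U_p(2)$ the Riemannian norm of tangent vectors is comparable to $|\cdot|$. So there is $\kappa>1$ such that, for all $p$, $x\in U_p(1)$ and $\delta\le1$, the closed polydisc of radius $\delta$ around $x$ is contained in $\{d(x,\cdot)\le\kappa\delta\}$ (follow a segment) and contains $\{d(x,\cdot)\le\delta/\kappa\}$ (a path from $x$ that leaves the polydisc has length at least a fixed multiple of $\delta$). With $C_h$ a Lipschitz constant for all $h_p$ on $\overline U_p(2)$, this gives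
\begin{equation}\label{eq:sandwich}
m_{\delta/\kappa}\varphi-C_h\delta\le\varphi_{p,\delta}\le m_{\kappa\delta}\varphi+C_h\delta\qquad\text{on }U_p(1),\ 0<\delta\le1.
\end{equation}

Gluing the $\varphi_{p,\delta}$ costs a constant times their discrepancy on overlaps. Inequality \eqref{eq:sandwich} alone bounds the discrepancy by $F(\kappa\delta)+O(\delta)$, and would lead to an inequality $F(\delta/\kappa)\le CF(\kappa\delta)+\dots$ with a large $C$, which is useless. Convexity in $\log\delta$ trades a larger scale for an arbitrarily small factor.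

\begin{lemma}\label{lem:discr}
Let $\ell=2\log\kappa$, $L>\ell$, $C_L=C_h(1+\kappa^2+e^L)$ and $0<\delta\le e^{-L}$. Then on $U_p(1)\cap U_q(1)$
\[
|\varphi_{p,\delta}-\varphi_{q,\delta}|\le\sigma:=\frac\ell L\,F(\kappa e^L\delta)+C_L\delta .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:sandwich} for $p$ at scale $\delta$ and for $q$ at scale $\kappa^2\delta\le1$, we have $\varphi_{p,\delta}\le\varphi_{q,\kappa^2\delta}+C_h(1+\kappa^2)\delta$. Fix $x\in U_q(1)$. The function $\zeta\mapsto\sup_{|b|\le1}u_q(x+\zeta b)=M_{|\zeta|}u_q(x)$ on $\{|\zeta|<2\}$ is an upper semicontinuous supremum of subharmonic functions, hence subharmonic, and it is radial; so $t\mapsto M_{e^t}u_q(x)$ is convex. Comparing the increments over $[\log\delta,\log\delta+\ell]$ and $[\log\delta,\log\delta+L]$ gives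
\[
\varphi_{q,\kappa^2\delta}-\varphi_{q,\delta}\le\frac\ell L\big(\varphi_{q,e^L\delta}-\varphi_{q,\delta}\big)\le\frac\ell L\big(\varphi_{q,e^L\delta}-\varphi\big)\le\frac\ell L\,F(\kappa e^L\delta)+C_he^L\delta,
\]
the last step by \eqref{eq:sandwich}. Add the two inequalities and exchange $p$ and $q$.
\end{proof}

\subsection{Gluing and conclusion}

\begin{proof}[End of the proof of Proposition~\ref{prop:CH}]
Let $L>\ell$, to be fixed below, and $0<\delta\le\delta_0(L):=\min\{1/2,e^{-L},1/C_L\}$, so that $\sigma\le m_0+1$. Choose smooth functions $\eta_p$ on $U_p(1)$ with $-1\le\eta_p\le0$, $\eta_p=0$ on $\overline U_p(1/2)$ and $\eta_p=-1$ outside $U_p(3/4)$; there is $C_\eta>0$ with $dd^c\eta_p\ge-C_\eta\omega$. Define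
\[
v(x)=\max\{\varphi_{p,\delta}(x)+\sigma\eta_p(x):\ x\in U_p(1)\}.
\]

\emph{The function $v$ is $(1+C_\eta\sigma)\omega$-psh.} Each function in the maximum has this property on $U_p(1)$; the penalty $\sigma\eta_p$ ensures that it is inactive near the boundary of its domain. Let $x_0\in X$, let $P_0=\{p:x_0\in\overline U_p(3/4)\}$, and choose $q\in P_0$ with $x_0\in U_q(1/2)$. There is a neighborhood $N$ of $x_0$ that is contained in $U_q(1/2)$ and in $U_p(1)$ for all $p\in P_0$, and is disjoint from the compact set $\overline U_p(3/4)$ for all $p\notin P_0$. If $p\notin P_0$, then on $N\cap U_p(1)$ Lemma~\ref{lem:discr} gives $\varphi_{p,\delta}+\sigma\eta_p=\varphi_{p,\delta}-\sigma\le\varphi_{q,\delta}=\varphi_{q,\delta}+\sigma\eta_q$. So on $N$ the function $v$ is the maximum over $p\in P_0$ of functions defined on all of $N$.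

\emph{Correction to an $\omega$-psh function.} Every $x$ lies in some $U_p(1/2)$, where $\eta_p=0$; with \eqref{eq:sandwich} and $\varphi\le0$ this gives
\begin{equation}\label{eq:vbounds}
\max\{\varphi,\ m_{\delta/\kappa}\varphi-C_h\delta\}\le v\le C_h\delta .
\end{equation}
Put $m=m_0+C_h$, so that $v_1=v-C_h\delta\in[-m,0]$, and let
\[
v'=\frac{v_1}{1+C_\eta\sigma}-mC_\eta\sigma\in\mathrm{PSH}(X,\omega).
\]
It takes values in $[-m',0]$, where $m'=m+mC_\eta(m_0+1)$ does not depend on $\delta$ or $L$. Since $0\le\frac{v_1}{1+C_\eta\sigma}-v_1=|v_1|\frac{C_\eta\sigma}{1+C_\eta\sigma}\le mC_\eta\sigma$, we have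
\[
v'\le v\le v'+mC_\eta\sigma+C_h\delta .
\]

\emph{The recursive inequality.} As $v\ge\varphi$, $\eta_p\le0$ and $\varphi_{p,\delta}-\varphi=M_\delta u_p-u_p\ge0$, Lemma~\ref{lem:oscX} gives
\[
\int(v'-\varphi)_+\,d\mu\le\int(v-\varphi)\,d\mu\le\sum_p\int_{\overline U_p(1)}(M_\delta u_p-u_p)\,d\mu\le C\delta^\alpha .
\]
By Lemma~\ref{lem:stab}, $\sup(v'-\varphi)\le C\delta^{\alpha\gamma}$. Together with \eqref{eq:vbounds} and $\alpha\gamma<1$, this yields
\[
F(\delta/\kappa)\le\sup(v-\varphi)+C_h\delta\le mC_\eta\,\frac\ell L\,F(\kappa e^L\delta)+C_L'\delta^{\alpha\gamma}.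
\]
The constants $m,C_\eta,\ell$ do not depend on $L$, so we can fix $L>\ell$ with $mC_\eta\ell/L\le\frac12$. Put $b=\kappa^2e^L$, $s_0=\delta_0(L)/\kappa\le1$, and choose $\beta\in(0,\alpha\gamma]$ with $b^\beta\le3/2$. Then
\[
F(s)\le\tfrac12F(bs)+Cs^\beta\qquad(0<s\le s_0).
\]
Given $s\le s_0$, let $j\ge1$ be the first integer with $b^js>s_0$. Iterating $j$ times,
\[
F(s)\le2^{-j}m_0+Cs^\beta\sum_{i<j}(b^\beta/2)^i\le2^{-j}m_0+4Cs^\beta,
\]
and $2^{-j}\le b^{-\beta j}\le(s/s_0)^\beta$. So $F(s)\le Cs^\beta$ for $s\le s_0$, the bounded function $\varphi$ is H\"older continuous, and $\mu=\mathrm{MA}(\varphi)\in\mathrm{MAH}(X,\omega)$.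
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
Source of the problem: \texttt{https://www-fourier.univ-grenoble-alpes.fr/\allowbreak\textasciitilde demailly/\allowbreak source\_files/\allowbreak notice/\allowbreak publications/\allowbreak mathscinet\_2016.pdf}

\bibitem{GZ}
Guedj and Zeriahi, J. Geom. Anal. (2005).

\bibitem{Hor}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.

\bibitem{K98}
Ko\l odziej, Acta Math. 180 (1998).

\bibitem{K03}
Ko\l odziej, Indiana Univ. Math. J. 52 (2003).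

\end{thebibliography}
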